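# Singular matrices among random 0/1 matrices with constant row and column sums

## 1. Two ones in every row and column

Take a $3\times 3$ matrix with entries in $\{0,1\}$ and exactly two ones in every row and in every column. Each row and each column has exactly one zero, so the matrix is $J-P$, where $J$ is the all-ones matrix and $P$ is a permutation matrix. There are six of them, and they all arise from $J-I$ by permuting rows. Since $\det(J-I)=2$ for $n=3$, all six are nonsingular.

Now take $n=4$, still with two ones per row and column. Draw a bipartite graph with one vertex for each row and one for each column, and join row $i$ to column $j$ when $A_{ij}=1$. Every vertex has degree $2$, so the graph is a disjoint union of cycles. A cycle alternates between rows and columns, so it has some number $\ell$ of rows and the same number of columns. Also $\ell\ge 2$, because $\ell=1$ would be a double edge. For $n=4$ there is either one cycle with $\ell=4$ or two cycles with $\ell=2$. In the first case, after permuting rows and columns, the rows are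
$$(1,1,0,0),\quad(0,1,1,0),\quad(0,0,1,1),\quad(1,0,0,1),$$
and $R_1-R_2+R_3-R_4=0$. In the second case two rows are equal. So every such $4\times4$ matrix is singular.

For $n=5$ the cycle structure is $5$ or $2+3$. To count cycles on $\ell$ given rows and $\ell$ given columns, list the vertices in order as $r_1c_1r_2c_2\cdots r_\ell c_\ell$. There are $\ell!^2$ lists, and each cycle comes from $2\ell$ of them ($\ell$ starting rows, two directions). So there are $\ell!^2/(2\ell)=\ell!(\ell-1)!/2$ cycles. Structure $5$ therefore gives $5!\,4!/2=1440$ matrices, and structure $2+3$ gives $\binom52^2\cdot1\cdot6=600$. The latter have two equal rows.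

In general, permuting rows and columns turns a cycle with $\ell$ rows into the block $I+P_\ell$, where $P_\ell$ is the cyclic shift with ones at $(s,s+1 \bmod \ell)$. In the determinant of $I+P_\ell$ only two permutations contribute: if $\pi(s)\in\{s,s+1\}$ for all $s$ and some $s$ moves to $s+1$, then $s+1$ cannot stay fixed, so it moves to $s+2$, and so on around the cycle. The two are the identity and the shift, whose sign is $(-1)^{\ell-1}$, so
$$\det(I+P_\ell)=1-(-1)^\ell .$$
A cycle block is singular exactly when $\ell$ is even. So for $n=5$ the proportion of nonsingular matrices is $1440/2040=12/17$.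

What happens as $n$ grows? Let $N_n$ be the number of all such matrices and $N_n'$ the number of nonsingular ones. Splitting both the rows and the columns into the vertex sets of $k$ unordered cycles gives
$$\frac{N_n}{n!^2}=\sum_k\frac1{k!}\sum_{\ell_1+\dots+\ell_k=n}\ \prod_{s=1}^k\frac{\ell_s!(\ell_s-1)!/2}{\ell_s!^2},\qquad \frac{\ell!(\ell-1)!/2}{\ell!^2}=\frac1{2\ell},$$
with all $\ell_s\ge2$; for $N_n'$ the $\ell_s$ must also be odd. Hence
$$\sum_n\frac{N_n}{n!^2}x^n=\exp\Bigl(\sum_{\ell\ge2}\frac{x^\ell}{2\ell}\Bigr)=\frac{e^{-x/2}}{(1-x)^{1/2}},\qquad \sum_n\frac{N'_n}{n!^2}x^n=\exp\Bigl(\sum_{\ell\ge3\text{ odd}}\frac{x^\ell}{2\ell}\Bigr)=e^{-x/2}\Bigl(\frac{1+x}{1-x}\Bigr)^{1/4}.$$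
As a check, the coefficient of $x^4$ in the first series is $\frac18+\frac1{32}=\frac5{32}$, so $N_4=576\cdot\frac5{32}=90$; directly, there are $4!\,3!/2=72$ matrices with one cycle and $\binom42^2/2=18$ with two. The second series has no $x^4$ term.

Singularity analysis (Flajolet–Sedgewick, *Analytic Combinatorics*, Ch. VI) reads the coefficients off the singularities on $|x|=1$: a singularity $C(1-x)^{-a}$ contributes $\sim C n^{a-1}/\Gamma(a)$. The two coefficients are asymptotic to
$$\frac{e^{-1/2}n^{-1/2}}{\Gamma(1/2)}\qquad\text{and}\qquad\frac{e^{-1/2}\,2^{1/4}\,n^{-3/4}}{\Gamma(1/4)}.$$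
In the second series the point $x=-1$ is also singular, of the form $(1+x)^{1/4}$, and it contributes only $O(n^{-5/4})$. Dividing, and using $\Gamma(1/2)=\sqrt\pi$, we find
$$\frac{N_n'}{N_n}\sim\frac{2^{1/4}\sqrt\pi}{\Gamma(1/4)}\,n^{-1/4}. \tag{1}$$
With two ones per row, a large random matrix is almost surely singular, because a large random union of cycles tends to contain an even one.

Now let $\mathcal M_{n,d}$ be the set of $n\times n$ matrices with entries in $\{0,1\}$ and all row and column sums equal to $d$, and let $A$ be uniform on it. Equivalently, $A$ is the adjacency matrix of a uniformly random $d$-regular digraph on $n$ vertices, loops allowed. For $d=1$ we get permutation matrices, which are never singular. For $d=n\ge2$ we get $J$, which always is. There is also a symmetry $d\leftrightarrow n-d$. Let $1\le d\le n-1$. If $Av=0$ over $\mathbb R$, then $0=\mathbf 1^TAv=d\,\mathbf 1^Tv$, so $Jv=0$ and $(J-A)v=0$. The same argument applies to $J-A\in\mathcal M_{n,n-d}$. Hence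
$$A\text{ is singular}\iff J-A\text{ is singular},\qquad J-A\text{ is uniform on }\mathcal M_{n,n-d}. \tag{2}$$
So $d=n-1$ (with $n\ge2$) behaves like $d=1$, and $d=n-2$ behaves like $d=2$. All of this concerns $d\in\{1,2,n-2,n-1,n\}$. What about three ones per row?

## 2. Three theorems and a change of field

Let $s_1(A)\ge\dots\ge s_n(A)$ be the singular values of $A$, so that $s_n(A)=0$ if and only if $A$ is singular. The slides "Random regular digraphs: singularity and spectrum" (http://web.stanford.edu/~nickcook/rrd-slides1.pdf) contain the conjecture that $\mathbb P(s_n(A)=0)\le Cn^{-c}$ for every $d\in[3,n-3]$, with absolute constants. We shall prove it. All logarithms and entropies are natural.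

**Theorem 1.** There are absolute $C,n_0$ such that for $n\ge n_0$, $3\le d\le n^{1/20}$ and every prime $p\in[n^{1/4},2n^{1/4}]$,
$$\mathbb P(A\text{ is singular over }\mathbb F_p)\le Cn^{-1/20}.$$

**Theorem 2 (the conjecture).** There are absolute $C,c>0$ with $\mathbb P(s_n(A)=0)\le Cn^{-c}$ for all $3\le d\le n-3$.

**Theorem 3 (sharpness).** (a) For $d=2$, $\mathbb P(A\text{ nonsingular})\sim\frac{2^{1/4}\sqrt\pi}{\Gamma(1/4)}n^{-1/4}$, and the same holds for $d=n-2$. For $d=n\ge2$, $A$ is always singular; for $d\in\{1,n-1\}$, $n\ge2$, never. So a bound $Cn^{-c}$ holds exactly on $[3,n-3]\cup\{1,n-1\}$. (b) For $d=3$, $\mathbb P(A\text{ singular})\ge c'/n$ for large $n$. So no $c>1$ is possible in the conjecture.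

Section 1 has proved Theorem 3(a), given Theorem 2 for the range $[3,n-3]$ in its last sentence. Part (b) is proved in Section 11.

The passage from Theorem 1 to Theorem 2 uses one quoted result (N. Cook, *On the singularity of adjacency matrices for random regular digraphs*, PTRF 2017): there are absolute constants $C_0,c_0>0$ such that if $C_0\log^2n\le d\le n/2$, then $\mathbb P(s_n(A)=0)=O(d^{-c_0})$.

**Proof that Theorem 1 implies Theorem 2.** By (2) we may replace $d$ by $n-d$, so assume $3\le d\le n/2$. If $d\ge n^{1/20}$ and $n$ is large, then $d\ge C_0\log^2n$, and Cook's theorem gives $O(d^{-c_0})=O(n^{-c_0/20})$. If $3\le d\le n^{1/20}$, Bertrand's postulate supplies a prime $p\in[n^{1/4},2n^{1/4}]$. Singularity over $\mathbb R$ means that the integer $\det A$ is $0$. Then $\det A\equiv0$ modulo $p$, so $A$ is singular over $\mathbb F_p$, and Theorem 1 applies. Small $n$ are absorbed in $C$. $\square$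

What is gained by passing to $\mathbb F_p$ is that there are only finitely many vectors, so they can be counted. The event becomes larger: for $n=4$, $d=3$ the matrix $J-I$ has determinant $-3$, so it is nonsingular over $\mathbb R$ and singular over $\mathbb F_3$. There $p$ divides $d$ and the vector $\mathbf 1$ lies in the kernel. Our $p$ will not divide $d$.

**Standing assumptions for Theorem 1 (Sections 4 to 10).** We have $3\le d\le n^{1/20}$; $p$ is a prime in $[n^{1/4},2n^{1/4}]$, so $p>d$ and $p\nmid d$; $\tau:=n^{-1/5}$; and $n$ is larger than a suitable absolute constant. The rows of $A$ are $R_1,\dots,R_n$. An edge of $A$ is a pair $(i,j)$ with $A_{ij}=1$; row $i$ and column $j$ are then called adjacent.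

**Definition (type and largest atom).** For $x\in\mathbb F_p^n$ let $\mu_x$ be the empirical distribution of its coordinates, called the type of $x$, and let $\alpha(x)=\max_a\mu_x(a)$. For a probability law $\nu$, let $\alpha(\nu)$ be its largest atom.

For example, $x=(0,0,1,2)\in\mathbb F_3^4$ has type $(\frac12,\frac14,\frac14)$ and $\alpha(x)=\frac12$. Always $\alpha(x)\ge1/p$. We call $x$ flat if $\alpha(x)<\tau$. The exponents are chosen so that two things hold: $1/p\le n^{-1/4}$ is much smaller than $\tau$, so flat vectors are allowed to exist, and $p^2\log n=O(n^{1/2}\log n)$ is much smaller than $n\tau^2=n^{3/5}$, which is the size of the exponential gains below.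

## 3. The probability that $A$ contains given edges

The entries of $A$ are dependent. The first tool says that, for upper bounds, they behave almost as if each edge were present independently. Write $(d)_r=d(d-1)\cdots(d-r+1)$.

**Lemma 1.** Let $F\subset[n]^2$, $|F|=f\le nd-4d^2$, with $r_i$ elements in row $i$ and $c_j$ in column $j$. Then
$$\mathbb P(F\subset A)\le\frac{\prod_i(d)_{r_i}\prod_j(d)_{c_j}}{\prod_{t=0}^{f-1}(nd-t-2d^2)}.$$
If moreover $f\le nd/4$ and $d\le n/8$, then $\mathbb P(F\subset A)\le(2d/n)^f$. This holds for any $n,d$.

For $f=1$ the exact probability is $d/n$ by symmetry, and the lemma gives $d/(n-2d)$.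

**Proof.** The plan is to add the edges of $F$ one at a time, comparing matrices that contain the next edge with matrices that do not. Let $F'$ be a set of $t\le f-1$ of the edges of $F$ and let $e=(i,j)\in F\setminus F'$. Put
$$\mathcal X=\{A\supset F'\cup\{e\}\},\qquad\mathcal Y=\{A\supset F',\ A_{ij}=0\}.$$

For $A\in\mathcal X$ pick an edge $(i',j')\notin F'$ of $A$ with $A_{ij'}=A_{i'j}=0$. Since $A_{ij}=1$, this forces $i'\ne i$ and $j'\ne j$. Replace the edges $(i,j),(i',j')$ by $(i,j'),(i',j)$. Row and column sums are unchanged, entries remain in $\{0,1\}$, no edge of $F'$ is removed, and the $(i,j)$ entry becomes $0$. So the result is in $\mathcal Y$. How many choices of $(i',j')$ are there? There are $nd-t$ edges outside $F'$. Row $i$ has $d$ ones, and each of those columns has $d$ ones, so at most $d^2$ edges $(i',j')$ have $A_{ij'}=1$ (these include $e$). Likewise at most $d^2$ have $A_{i'j}=1$. So there are at least $nd-t-2d^2>0$ choices.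

Conversely, given $B\in\mathcal Y$, a preimage is determined by $(i',j')$. Here $B_{ij'}=1$, and $(i,j')\notin F'$ because this entry was $0$ in $A\supset F'$. As $B\supset F'$, there are at most $d-r_i(F')$ such $j'$, where $r_i(F')$ counts the elements of $F'$ in row $i$. Similarly there are at most $d-c_j(F')$ choices of $i'$. Counting pairs in two ways,
$$|\mathcal X|\,(nd-t-2d^2)\le(d-r_i(F'))(d-c_j(F'))\,|\mathcal Y|\le(d-r_i(F'))(d-c_j(F'))\,|\{A\supset F'\}| .$$
Thus the addition of $e$ multiplies the probability by at most $(d-r_i(F'))(d-c_j(F'))/(nd-t-2d^2)$. Multiplying over the successive edges gives the first bound. (If some $r_i$ or $c_j$ exceeds $d$, both sides are $0$.)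

If $f\le nd/4$ and $d\le n/8$, then $nd-4d^2\ge nd/2\ge f$, so the first part applies. Also $nd-t-2d^2\ge nd-nd/4-nd/4=nd/2$, so each factor is at most $d^2/(nd/2)=2d/n$. $\square$

## 4. The configuration model and its price

For exponentially small probabilities a cruder but exactly computable model is better.

**Definition (configuration model).** Give each row $d$ half-edges and each column $d$ half-edges, and let $\sigma$ be a uniform bijection from the row half-edges $[n]\times[d]$ to the column half-edges $[n]\times[d]$. Let $A^\sigma_{ij}$ be the number of half-edges of row $i$ matched to half-edges of column $j$. Call $\sigma$ simple if $A^\sigma$ has entries in $\{0,1\}$.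

Each $A\in\mathcal M_{n,d}$ arises from exactly $(d!)^{2n}$ bijections: at every row and every column one chooses which half-edge carries which edge. So, conditionally on simplicity, $A^\sigma$ is uniform on $\mathcal M_{n,d}$, and
$$\mathbb P(\text{simple})=\frac{|\mathcal M_{n,d}|\,(d!)^{2n}}{(nd)!}. \tag{3}$$
For $n=d=2$: of the $4!=24$ bijections, $(2!)^4=16$ give the all-ones matrix, and $4$ each give $2I$ and twice the other permutation matrix. So $\mathbb P(\text{simple})=\frac23$.

**Lemma 2.** $\mathbb P(\text{simple})\ge e^{-8d^2\log n}$. Hence $\mathbb P(A\in\mathcal E)\le e^{8d^2\log n}\,\mathbb P(A^\sigma\in\mathcal E)$ for every event $\mathcal E$.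

**Proof.** By (3) we need a lower bound on $|\mathcal M_{n,d}|$, that is, an upper bound on the probability of a single matrix. Take $A_0\in\mathcal M_{n,d}$ (a circulant matrix, say) and a set $F$ of $f=nd-4d^2$ of its edges. By Lemma 1 and $(d)_r\le d!$,
$$\frac1{|\mathcal M_{n,d}|}=\mathbb P(A=A_0)\le\mathbb P(F\subset A)\le\frac{(d!)^{2n}}{\prod_{t<f}(nd-t-2d^2)} .$$
Insert this in (3) and put $s=nd-t$, which runs from $4d^2+1$ to $nd$:
$$\mathbb P(\text{simple})\ge\frac{\prod_{s=4d^2+1}^{nd}(s-2d^2)}{(nd)!}=\frac1{(4d^2)!}\prod_{s=4d^2+1}^{nd}\Bigl(1-\frac{2d^2}s\Bigr).$$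
Each $2d^2/s$ is at most $\frac12$, and $1-x\ge e^{-2x}$ on $[0,\frac12]$. So the product is at least $\exp(-\sum_s4d^2/s)$, and $\sum_{s=4d^2+1}^{nd}1/s\le\log\frac{nd}{4d^2}\le\log n$. Since $4d^2\le n$, also $(4d^2)!\le(4d^2)^{4d^2}\le n^{4d^2}$. Altogether $\mathbb P(\text{simple})\ge e^{-4d^2\log n}e^{-4d^2\log n}$.

Finally $\mathbb P(A\in\mathcal E)=\mathbb P(A^\sigma\in\mathcal E\mid\text{simple})\le\mathbb P(A^\sigma\in\mathcal E)/\mathbb P(\text{simple})$. $\square$

Since $d^2\le n^{1/10}$, the price is $e^{8n^{1/10}\log n}$ at most. Any bound of the form $e^{-n^{3/5}\cdot\text{const}}$ in the configuration model can afford it.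

## 5. Entropy of tuples with zero sum

We use the following textbook facts. For a random variable $X$ with finitely many values, $H(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$; we write $H(\nu)$ when $X$ has law $\nu$, and $H(Z|R)=H(R,Z)-H(R)$.

- (E1) $H(X)\le\log s$ if $X$ takes at most $s$ values, with equality for the uniform law. Entropy is subadditive: $H(X,Y)\le H(X)+H(Y)$. Likewise $H(Y_1,\dots,Y_k|R)\le\sum_aH(Y_a|R)$.
- (E2) $H(\nu)$ is concave in $\nu$, and $H(Z|R)$ is concave in the joint law of $(R,Z)$. (If the law is a mixture and $T$ is the mixture index, this says $H(Z|R)\ge H(Z|R,T)$.)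
- (E3) The relative entropy is $D(P\|Q)=\sum_xP(x)\log\frac{P(x)}{Q(x)}$. If $Y_1,\dots,Y_k$ all have law $\nu$, then the relative entropy of their joint law with respect to $\nu^{\otimes k}$ is $kH(\nu)-H(Y_1,\dots,Y_k)$. For a law $\lambda$ of a pair $(R,Z)$ with marginals $\lambda_R,\lambda_Z$, the mutual information $I_\lambda(R;Z)=H(\lambda_R)+H(\lambda_Z)-H(\lambda)$ equals $D(\lambda\|\lambda_R\otimes\lambda_Z)$.
- (E4) Data processing: applying the same map to both laws does not increase $D$.
- (E5) Pinsker: $D(P\|Q)\ge2\,d_{TV}(P,Q)^2$.
- (E6) Method of types (e.g. Cover–Thomas): if $\lambda$ is a distribution on an $s$-element set with $N\lambda$ integral, then $(N+1)^{-s}e^{NH(\lambda)}\le\frac{N!}{\prod_b(N\lambda(b))!}\le e^{NH(\lambda)}$, and there are at most $(N+1)^s$ such $\lambda$.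

If $X_1,\dots,X_d$ have law $\nu$ and sum to zero, the last variable is a function of the others, so $H(X_1,\dots,X_d)\le(d-1)H(\nu)$. The next lemma says that this is far from sharp unless $\nu$ is close to uniform or close to a point mass.

Here is a small case. Let $p=3$, $d=3$ and $\nu=\frac12(\delta_0+\delta_1)$. The only zero-sum triples with entries in $\{0,1\}$ are $(0,0,0)$ and $(1,1,1)$, so with marginal $\nu$ the entropy is $\log2$, while $(d-1)H(\nu)=2\log2$. The reason is visible: $X_1+X_2$, if independent, would have law $(\frac14,\frac12,\frac14)$ on $\{0,1,2\}$, whereas it must have the law of $-X_3$, which is $(\frac12,0,\frac12)$. The total variation distance is $\frac12$, and the loss $\log 2$ is at least $2\cdot(\frac12)^2$.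

**Lemma 3.** Let $d\ge3$ and let $X_1,\dots,X_d$ be $\mathbb F_p$-valued, all with law $\nu$, with $\sum_aX_a=0$. Put $\alpha=\alpha(\nu)$. Then $H(X_1,\dots,X_d)\le(d-1)H(\nu)-2\delta^2$ for some
$$\delta\ge\min\Bigl\{\frac{\alpha-1/p}4,\ \frac{1-\alpha}8,\ \frac1{40}\Bigr\}.$$

**Proof.**

**Step 1 (the loss is at least the squared distance between two laws).** We have $H(X_1,\dots,X_d)=H(X_1,\dots,X_{d-1})=(d-1)H(\nu)-D$, where, by (E3), $D$ is the relative entropy of the law of $(X_1,\dots,X_{d-1})$ with respect to $\nu^{\otimes(d-1)}$. Apply data processing to the sum map. The first law becomes the law $\nu^-$ of $-X_d$; the second becomes the convolution power $\nu^{*(d-1)}$. With Pinsker, $D\ge2\delta^2$, where $\delta:=d_{TV}(\nu^-,\nu^{*(d-1)})$. It remains to bound this $\delta$ from below.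

**Step 2 (small $\delta$ forces each Fourier coefficient to be near $0$ or near $1$ in modulus).** Let $\hat\nu(t)=\mathbb E\,e^{2\pi itX/p}$ with $X$ of law $\nu$, and $u_t=|\hat\nu(t)|\in[0,1]$. The Fourier coefficients at $t$ of the two laws have moduli $u_t$ and $u_t^{d-1}$, and they differ by at most the $\ell^1$ distance $2\delta$. As $d-1\ge2$,
$$u_t-u_t^2\le u_t-u_t^{d-1}\le2\delta .$$
Since $u(1-u)\ge\frac12\min(u,1-u)$, we get $\min(u_t,1-u_t)\le4\delta$ for every $t$.

**Step 3 (the large coefficients form a subgroup).** If $\delta\ge1/40$ we are done, so let $\delta<1/40$ and put $\Gamma=\{t:u_t\ge1-4\delta\}$, which contains $0$. For $Y=X-X'$ with $X,X'$ independent of law $\nu$, $u_t^2=\mathbb E\cos(2\pi tY/p)$. Moreover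
$$1-\cos(a+b)\le2(1-\cos a)+2(1-\cos b),$$
because $1-\cos\theta=2\sin^2(\theta/2)$ and $|\sin\frac{a+b}2|\le|\sin\frac a2|+|\sin\frac b2|$. For $s,t\in\Gamma$ we have $1-u_s^2\le1-(1-4\delta)^2\le8\delta$, and similarly for $t$, so
$$1-u_{s+t}^2\le2(1-u_s^2)+2(1-u_t^2)\le32\delta<0.8 .$$
So $u_{s+t}>0.4>4\delta$, and Step 2 forces $1-u_{s+t}\le4\delta$, that is, $s+t\in\Gamma$. A finite set containing $0$ and closed under addition is a subgroup, and $\mathbb Z/p$ has only two.

**Step 4 (the two subgroups are the two exceptional cases).** If $\Gamma=\{0\}$, then $u_t\le4\delta$ for all $t\ne0$, and Fourier inversion gives $\nu(a)\le\frac1p\sum_tu_t\le\frac1p+4\delta$ for every $a$. So $\delta\ge(\alpha-1/p)/4$. If $\Gamma=\mathbb Z/p$, then by Parseval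
$$\alpha\ge\sum_a\nu(a)^2=\frac1p\sum_tu_t^2\ge(1-4\delta)^2\ge1-8\delta,$$
so $\delta\ge(1-\alpha)/8$. $\square$

The hypothesis $d\ge3$ is essential: for $d=2$ and a symmetric law $\nu$, the pair $(X,-X)$ has entropy exactly $(d-1)H(\nu)$.

## 6. Counting kernel vectors by type

The approach a sensible person tries first is to bound the expected number of nonzero $x\in\mathbb F_p^n$ with $Ax=0$, type by type. Let us set this up in the configuration model. For later use we impose the equations $R_ix=0$ only for $i\ge3$.

Fix $x$ of type $\mu$, and let $\ell(i,a)$ be the $x$-value of the column matched to the row half-edge $(i,a)$. Then $\ell$ is a uniformly random arrangement in which value $b$ occurs $nd\mu(b)$ times, and $R_ix=\sum_a\ell(i,a)$. Let $\mathcal L$ be the set of arrangements with $\sum_a\ell(i,a)=0$ for all $i\ge3$. By (E6) there are at least $(nd+1)^{-p}e^{ndH(\mu)}$ arrangements and at most $e^{nH(\mu)}$ vectors of type $\mu$. So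
$$\mathbb E\,\#\{x\text{ of type }\mu:\ R_ix=0\ \forall i\ge3\}\le(nd+1)^p\exp\bigl(\log|\mathcal L|-n(d-1)H(\mu)\bigr). \tag{4}$$
If $\mathcal L\ne\emptyset$, let $L$ be uniform on $\mathcal L$, with blocks $L_i\in\mathbb F_p^d$, and let $\bar L$ have the average of the laws of $L_3,\dots,L_n$. By (E1) and (E2),
$$\log|\mathcal L|=H(L)\le2d\log p+\sum_{i\ge3}H(L_i)\le2d\log p+(n-2)H(\bar L). \tag{5}$$
The set $\mathcal L$ is invariant under permutations of the positions within a block, so $\bar L$ is exchangeable (its law is unchanged by permuting the $d$ coordinates). Its coordinates sum to zero; let $\nu$ be their common law. Every arrangement has value frequencies $\mu$, so averaging over all rows gives $\mu=\frac2n\nu'+(1-\frac2n)\nu$, where $\nu'$ is the average marginal law in rows $1,2$. Consequently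
$$|\mu(b)-\nu(b)|\le\frac2n\ \text{ for all }b,\qquad(n-2)H(\nu)\le nH(\mu), \tag{6}$$
the second by concavity.

The trivial bound $H(\bar L)\le(d-1)H(\nu)$ now gives $\log|\mathcal L|\le n(d-1)H(\mu)+2d\log p$. In (4) the terms of order $n$ cancel exactly, and only the losses $(nd+1)^pp^{2d}>1$ remain. So one needs a gain over the trivial bound, and Lemma 3 provides one if the type is neither nearly uniform nor nearly constant.

For nearly constant types we shall count by hand. For nearly uniform types the method stops. If $\nu$ is uniform on $\mathbb F_p$, then $d-1$ independent uniform variables together with minus their sum have entropy exactly $(d-1)H(\nu)$, so there is no gain to be had. Nor is a better estimate within easy reach. For a comparison, let $M$ be a uniformly random $n\times n$ matrix over $\mathbb F_p$. Each nonzero $x$ has $\mathbb P(Mx=0)=p^{-n}$, so the expected number of nonzero kernel vectors is $1-p^{-n}$. It is of order $1$; only the fact that kernel vectors come with their $p-1$ multiples gives $\mathbb P(M\text{ singular})\le1/(p-1)$. To imitate this one would need the count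 for flat vectors up to a factor smaller than $p$, and we lose $(nd+1)^p$ in (4) and $e^{8d^2\log n}$ in Lemma 2.

What the method does give is the following.

**Proposition 4.** Let
$$q=\mathbb P\bigl(\exists x\in\mathbb F_p^n\setminus\{0\}:\ R_ix=0\ \ \forall i\ge3,\ \ \alpha(x)\ge\tau\bigr).$$
Then $q=O(n^{-17/20})$.

**Proof.** Let $a$ be a most frequent value of $x$, $W=\{j:x_j\ne a\}$ and $m=|W|$.

**Step 1 (nearly constant, nonzero value).** Suppose $\alpha(x)>1-\tau$ and $a\ne0$; we show this is impossible. A row $i\ge3$ that misses $W$ has $R_ix=da\ne0$ in $\mathbb F_p$, because $p\nmid d$. So all $n-2$ rows $i\ge3$ meet $W$. But at most $md\le\tau nd\le n^{17/20}<n-2$ rows meet $W$.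

**Step 2 (few nonzero coordinates).** Suppose $\alpha(x)>1-\tau$ and $a=0$. The aim is to show that the few columns in the support would have to be concentrated on unusually few rows. Here $W$ is the support of $x$ and $1\le m<\tau n$. A row $i\ge3$ that meets $W$ in a single column $j$ has $R_ix=x_j\ne0$. So a row $i\ge3$ meeting $W$ meets it at least twice. If $m=1$ this cannot be: the column has $d\ge3$ ones, at least one of them in a row $i\ge3$.

Let $m\ge2$ and $h=\lfloor md/2\rfloor$. The columns of $W$ contain $md$ ones, so at most $h$ rows $i\ge3$ meet $W$. Hence the columns of $W$ are supported in $\{1,2\}\cup T'$ for some $T'\subset\{3,\dots,n\}$ with $|T'|=h$. Choose $W$, then $T'$, then for each column of $W$ its $d$ ones among $h+2$ rows. Each choice prescribes $md\le nd/4$ edges, and Lemma 1 bounds its probability by $(2d/n)^{md}$. So for given $m$ the probability is at most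
$$\binom nm\binom nh\binom{h+2}d^m\Bigl(\frac{2d}n\Bigr)^{md}.$$
We have $\binom nm\le(\frac{en}m)^m$. The function $h\mapsto(\frac{en}h)^h$ is increasing on $(0,n]$ and $h\le md/2\le n$, so $\binom nh\le(\frac{2en}{md})^{md/2}$. As $md\ge6$, $h+2\le\frac{md}2+2\le md$, so $\binom{h+2}d\le(\frac{e(h+2)}d)^d\le(em)^d$. The bound becomes
$$\Bigl(\frac{en}m\Bigr)^m\Bigl(\frac{2en}{md}\Bigr)^{md/2}\Bigl(\frac{2e\,md}n\Bigr)^{md}=\Bigl(\frac{en}m\Bigr)^m\Bigl(\frac{8e^3md}n\Bigr)^{md/2}.$$
Since $8e^3md/n\le 8e^3n^{-3/20}<1$ and $d\ge3$, we may replace the exponent $md/2$ by $3m/2$, and get at most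
$$\Bigl[\kappa\Bigl(\frac{md^3}n\Bigr)^{1/2}\Bigr]^m,\qquad\kappa=e(8e^3)^{3/2}.$$
Now sum over $m$. Since $md^3/n\le\tau d^3\le n^{-1/5+3/20}=n^{-1/20}$, the terms with $m>80$ form a sum dominated by a geometric series, of size $O((\kappa n^{-1/40})^{81})=O(n^{-2})$. For $2\le m\le80$ the bracket is $O((d^3/n)^{1/2})$ and less than $1$, so each term is $O(d^3/n)=O(n^{-17/20})$.

**Step 3 (intermediate types).** Suppose $\tau\le\alpha(x)\le1-\tau$. Here the entropy gain decides. Work in the configuration model with the notation above. By (6), $\alpha(\nu)\in[\tau-\frac2n,1-\tau+\frac2n]$. Since $1/p\le n^{-1/4}$ is much smaller than $\tau$, for large $n$ each of the three terms in the minimum of Lemma 3 is at least $\tau/16$. So $H(\bar L)\le(d-1)H(\nu)-2(\tau/16)^2=(d-1)H(\nu)-\tau^2/128$, and by (5) and (6)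
$$\log|\mathcal L|\le n(d-1)H(\mu)-(n-2)\frac{\tau^2}{128}+2d\log p .$$
Insert this into (4) and sum over the at most $(n+1)^p$ types. The expected number of $x$ as in this step with $R_ix=0$ for all $i\ge3$ is, in the configuration model, at most
$$\exp\Bigl(2p\log(nd+1)+2d\log p-(n-2)\frac{\tau^2}{128}\Bigr)\le e^{-n^{3/5}/200},$$
since $n\tau^2=n^{3/5}$ and $p\le2n^{1/4}$. This bounds the probability that such an $x$ exists for $A^\sigma$. By Lemma 2 the probability for $A$ is at most $e^{8n^{1/10}\log n}e^{-n^{3/5}/200}\le e^{-\sqrt n}$.

Adding up the steps gives $q=O(n^{-17/20})$. $\square$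

So, outside an event of small probability, kernel vectors are flat. Counting flat kernel vectors is what we could not do. The next section makes use of flatness instead of fighting it.

## 7. A reversible walk and a balance of ranks

From here to Section 10 all linear algebra is over $\mathbb F_p$. The idea is to move randomly from $A$ to a nearby matrix $A'$, in such a way that $(A,A')$ and $(A',A)$ have the same law. Then rank increases and rank decreases are equally likely. If kernel vectors are flat, a singular matrix will gain rank almost surely. So singular matrices can be frequent only if nonsingular matrices often lose rank.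

**Definition (switch).** Given $A$, choose independent uniform edges $e=(k,l)$ and $e'=(i,j)$ of $A$. If $A_{kj}=A_{il}=0$, which forces $k\ne i$ and $l\ne j$, the switch is allowed and
$$A'=A+uv^T,\qquad u=e_k-e_i,\quad v=e_j-e_l .$$
Otherwise $A'=A$. (Here $e_k,e_i,e_j,e_l$ with a single index denote standard basis vectors.)

The matrix $uv^T$ has $+1$ at $(k,j)$ and $(i,l)$ and $-1$ at $(k,l)$ and $(i,j)$, so $A'\in\mathcal M_{n,d}$. For $d=1$ a switch composes a permutation with a transposition.

**Step 1 (the walk is reversible).** Let $B\ne A$. If $B$ can be reached from $A$, the two edges removed are read off from $B-A$, and they may be chosen in either order, so the transition probability is $2/(nd)^2$. Otherwise it is $0$. The reverse move from $B$ to $A$ is achieved with the edges $(k,j),(i,l)$ of $B$, which is allowed since $B_{kl}=B_{ij}=0$. So the transition probabilities are symmetric, and since $A$ is uniform, $(A,A')$ is exchangeable.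

**Step 2 (most switches are allowed).** Every row and every column contains $d$ edges. So, given $A$, the row indices $k,i$ are independent and uniform, and so are the column indices $l,j$. Given $e$, $j$ is uniform, so $\mathbb P(A_{kj}=1)=d/n$; similarly $\mathbb P(A_{il}=1)=d/n$. Thus a switch is disallowed with probability at most $2d/n$.

**Step 3 (singular matrices gain rank).** Let $\mathcal S$ be the event that $A$ is singular, and $\mathcal G$ the event that all nonzero left and right kernel vectors $w$ of $A$ have $\alpha(w)<\tau$. Proposition 4 applies to $A$ and to $A^T$, which has the same law, so $\mathbb P(\mathcal G^c)\le2q$.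

On $\mathcal S\cap\mathcal G$ fix nonzero $y,x$ with $y^TA=0$ and $Ax=0$. Since $k,i$ are independent and uniform, $\mathbb P(y_k=y_i)=\sum_a\mu_y(a)^2\le\alpha(y)<\tau$. Likewise $\mathbb P(x_j=x_l)<\tau$. So, except with conditional probability at most
$$\eta:=2\tau+\frac{2d}n,$$
the switch is allowed, $y_k\ne y_i$ and $x_j\ne x_l$. In that case $y^Tu\ne0$, while $y^T$ annihilates $\operatorname{Im}A$; hence $u\notin\operatorname{Im}A$. If $A'w=0$, then $Aw=-u(v^Tw)$, which forces $v^Tw=0$ and $Aw=0$. So $\ker A'=\ker A\cap v^\perp$. This does not contain $x$, as $v^Tx=x_j-x_l\ne0$. The kernel has become smaller by one dimension, and the rank has gone up by one. Therefore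
$$\mathbb P(\operatorname{rk}A'>\operatorname{rk}A)\ge(1-\eta)\,\mathbb P(\mathcal S\cap\mathcal G)\ge(1-\eta)(\mathbb P(\mathcal S)-2q).$$

**Step 4 (how rank can be lost).** Put
$$\beta:=\mathbb P(A\notin\mathcal S,\ A'\text{ singular}).$$
If the rank drops, then either $A$ was nonsingular, which costs $\beta$; or $A\in\mathcal S\cap\mathcal G$ and the exceptional event of Step 3 occurred, which costs at most $\eta$; or $A\notin\mathcal G$, which costs at most $2q$. So $\mathbb P(\operatorname{rk}A'<\operatorname{rk}A)\le\beta+\eta+2q$.

**Step 5 (balance).** By exchangeability the two probabilities are equal, so $(1-\eta)(\mathbb P(\mathcal S)-2q)\le\beta+\eta+2q$. For large $n$ we have $\eta\le\frac12$, and hence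
$$\mathbb P(\mathcal S)\le2(\beta+\eta+4q). \tag{7}$$

Both $\eta$ and $q$ are small. Everything now depends on $\beta$: the chance that a switch turns a nonsingular matrix into a singular one.

## 8. Which switches destroy invertibility

Let $A$ be nonsingular and $M=A^{-1}$. For edges $e=(k,l)$, $e'=(i,j)$ of $A$ we have $\det(A+uv^T)=\det A\,(1+v^TMu)$. So an allowed switch leads to a singular matrix exactly when $v^TMu=-1$. Written out with $u=e_k-e_i$ and $v=e_j-e_l$, this is
$$M_{jk}+M_{li}=M_{lk}+M_{ji}-1. \tag{8}$$
Let $B(e,e')=1$ if (8) holds and $B(e,e')=0$ otherwise, for all pairs of edges, allowed or not, and let $\rho_A=\mathbb E_{e,e'}B(e,e')$. If $A'=A$ then $A'$ is nonsingular, so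
$$\beta\le\mathbb E[\mathbf 1_{A\notin\mathcal S}\,\rho_A]. \tag{9}$$

One would like to fix $e$ and say that (8) is unlikely for a random edge $(i,j)$. The terms $M_{jk}$ and $M_{li}$ are then coordinates of two fixed vectors, a column and a row of $M$, and $M_{lk}$ is a constant. The obstacle is $M_{ji}$. It is an entry of $M$ at a position that varies with the edge, and we know nothing about these entries individually. The remedy is to take several copies of the edges and subtract, so that this term cancels.

**Step 1 (doubling both edges).** Let $e_a=(k_a,l_a)$ and $e'_b=(i_b,j_b)$, $a,b\in\{1,2\}$, be independent uniform edges of $A$. By Cauchy–Schwarz twice,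
$$\mathbb P\bigl(B(e_a,e'_b)=1\ \forall a,b\bigr)=\mathbb E_{e_1,e_2}\bigl(\mathbb E_{e'}B(e_1,e')B(e_2,e')\bigr)^2\ge\bigl(\mathbb E_{e'}(\mathbb E_eB(e,e'))^2\bigr)^2\ge\rho_A^4 . \tag{10}$$
In the first inequality one moves the square outside $\mathbb E_{e_1,e_2}$ and notes $\mathbb E_{e_1,e_2}B(e_1,e')B(e_2,e')=(\mathbb E_eB(e,e'))^2$; in the second one moves the inner square outside $\mathbb E_{e'}$.

**Step 2 (the alternating sum).** Suppose (8) holds for all four pairs $(e_a,e'_b)$:
$$M_{j_bk_a}+M_{l_ai_b}=M_{l_ak_a}+M_{j_bi_b}-1\qquad(a,b\in\{1,2\}).$$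
Add these with signs $(-1)^{a+b}$. The terms $M_{l_ak_a}$, $M_{j_bi_b}$ and $-1$ each depend on at most one of $a,b$, so they cancel. With
$$z:=M(e_{k_1}-e_{k_2}),\qquad r^T:=(e_{l_1}-e_{l_2})^TM,$$
where the single-index $e$'s are basis vectors, what remains is
$$(z_{j_1}-z_{j_2})+(r_{i_1}-r_{i_2})=0. \tag{11}$$
These vectors satisfy $Az=e_{k_1}-e_{k_2}$ and $r^TA=(e_{l_1}-e_{l_2})^T$. So $z$ is annihilated by all rows but two, and $r$ by all columns but two. This is why Proposition 4 leaves two rows out.

(The term $M_{ji}$ already cancels after the first doubling: subtracting (8) for $(e_1,e')$ and $(e_2,e')$ gives $z_j+r_i=M_{l_1k_1}-M_{l_2k_2}$, where the right side does not depend on $e'$. One could continue from there with $\rho_A^2$ in place of $\rho_A^4$. The symmetric form (11) has the advantage that it contains only differences of coordinates of $z$ and of $r$, and the fourth power is enough for Theorem 1.)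

**Step 3 (what is still missing).** Fix $e_1,e_2,e_2'$. Equation (11) says that the random edge $(i,j)=e_1'$ satisfies $r_i+z_j=c$ for a fixed $c$. If $i$ and $j$ were independent and $\alpha(z)<\tau$, this would have probability less than $\tau$. But $(i,j)$ is an edge of $A$, and $r,z$ depend on $A$. Flatness alone is not enough. Let $n$ be divisible by $d$ and let $A$ be block diagonal with $n/d$ blocks, each the $d\times d$ all-ones matrix. Let $z$ take the constant value $s\bmod p$ on the columns of the $s$-th block, and let $r_i=-s$ on its rows. Then $\alpha(z)\le\frac1p+\frac dn<\tau$, and yet $r_i+z_j=0$ on every edge. In this example $Az=dz$, so $z$ is not annihilated by nearly all rows. We must show that for vectors that are, such a correlation along edges is extremely unlikely.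

## 9. No correlation along the edges

**Proposition 5.** Let $\mathcal J$ be the event that there are 2-element sets $K,K'\subset[n]$, vectors $r,z\in\mathbb F_p^n$ and $c\in\mathbb F_p$ such that $(Az)_i=0$ for $i\notin K$, $(r^TA)_j=0$ for $j\notin K'$, $\alpha(z)<\tau$, and at least $2\tau nd$ edges $(i,j)$ satisfy $r_i+z_j=c$. Then $\mathbb P(\mathcal J)\le e^{-\sqrt n}$ for large $n$.

We count pairs $(r,z)$ by their joint type along edges. For a single flat vector the first-moment exponent was zero. For a pair it will turn out to be $-n(d-2)$ times the mutual information of the pair along a random edge. So independent-looking pairs still cannot be excluded, but correlated ones can, and those are the only ones we care about.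

**Proof.** Work in the configuration model, where edges are counted as matched pairs of half-edges, and fix $K,K'$.

**Step 1 (joint types).** For $(r,z,\sigma)$ put $\zeta(i,a)=z_j$ if $\sigma$ matches the row half-edge $(i,a)$ to a half-edge of column $j$. Put $\varrho(j,b)=r_i$ if the column half-edge $(j,b)$ is matched to a half-edge of row $i$. Let
$$\Lambda(s,t)=\#\{(i,a):(r_i,\zeta(i,a))=(s,t)\},\qquad\lambda=\frac{\Lambda}{nd}.$$
So $\lambda$ is the law of the pair $(R,Z)=(r_i,z_j)$ seen along a uniformly random matched pair. Since every row and column has $d$ half-edges, its marginals are $\lambda_R=\mu_r$ and $\lambda_Z=\mu_z$. There are at most $(nd+1)^{p^2}$ possible $\Lambda$. Fix one that satisfies the conditions of the event: $\alpha(\lambda_Z)<\tau$, and $\lambda(R+Z=c)\ge2\tau$ for some $c$.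

**Step 2 (cutting the count into left and right data).** Let $\mathcal L$ be the set of left data $(r,\zeta)$ with pair counts $\Lambda$ and $\sum_a\zeta(i,a)=0$ for $i\notin K$. Let $\mathcal R$ be the set of right data $(z,\varrho)$ with $\#\{(j,b):(\varrho(j,b),z_j)=(s,t)\}=\Lambda(s,t)$ for all $s,t$ and $\sum_b\varrho(j,b)=0$ for $j\notin K'$. As $(A^\sigma z)_i=\sum_a\zeta(i,a)$ and $(r^TA^\sigma)_j=\sum_b\varrho(j,b)$, a triple $(r,z,\sigma)$ with edge type $\Lambda$ satisfies the two kernel constraints exactly when its left and right data lie in $\mathcal L$ and $\mathcal R$. Conversely, given left and right data, $\sigma$ produces them exactly when $(i,a)\mapsto(j,b)$ implies $\zeta(i,a)=z_j$ and $\varrho(j,b)=r_i$, that is, when it matches half-edges with equal pair labels $(r_i,\zeta(i,a))=(\varrho(j,b),z_j)$. There are $\prod_{s,t}\Lambda(s,t)!$ such $\sigma$ among the $(nd)!$ bijections. So, using (E6), the expected number of pairs $(r,z)$ with edge type $\Lambda$ satisfying the constraints is at most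
$$|\mathcal L||\mathcal R|\,\frac{\prod_{s,t}\Lambda(s,t)!}{(nd)!}\le|\mathcal L||\mathcal R|\,(nd+1)^{p^2}e^{-ndH(\lambda)}. \tag{12}$$

**Step 3 (bounding $|\mathcal L|$ by entropy).** If $\mathcal L$ is empty there is nothing to do. Otherwise take a uniform element of $\mathcal L$, and let $(R,Z_1,\dots,Z_d)$ have the average over $i\notin K$ of the laws of $(r_i,\zeta(i,1),\dots,\zeta(i,d))$. As in (5), with the two rows of $K$ contributing at most $(d+1)\log p$ each,
$$\log|\mathcal L|\le2(d+1)\log p+(n-2)H(R,Z_1,\dots,Z_d).$$
$\mathcal L$ is invariant under permuting the $\zeta(i,\cdot)$ within a row, so the law is exchangeable in $Z_1,\dots,Z_d$; and $\sum_aZ_a=0$. Let $\lambda'$ be the law of $(R,Z_1)$. The last $Z$ is determined by the others, so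
$$H(R,Z_1,\dots,Z_d)=H(R,Z_1,\dots,Z_{d-1})\le H(R)+(d-1)H(Z_1|R)=\Phi(\lambda'),$$
where for a law $\lambda$ of a pair
$$\Phi(\lambda):=H_\lambda(R,Z)+(d-2)H_\lambda(Z|R)=(d-1)H(\lambda)-(d-2)H(\lambda_R).$$
By (E2), $\Phi$ is concave, and $\Phi\ge0$. The pair counts are $\Lambda$ for every element of $\mathcal L$, so averaging over all rows, $\lambda=(1-\frac2n)\lambda'+\frac2n\lambda''$ with some law $\lambda''$ from the rows of $K$. Hence $(n-2)\Phi(\lambda')\le n\Phi(\lambda)$, and
$$\log|\mathcal L|\le n\bigl[(d-1)H(\lambda)-(d-2)H(\lambda_R)\bigr]+2(d+1)\log p .$$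
The same argument with the roles of rows and columns exchanged gives
$$\log|\mathcal R|\le n\bigl[(d-1)H(\lambda)-(d-2)H(\lambda_Z)\bigr]+2(d+1)\log p .$$

**Step 4 (the exponent is a mutual information).** Insert both in (12). The coefficient of $nH(\lambda)$ is $2(d-1)-d=d-2$, so the expected number is at most
$$\exp\bigl(p^2\log(nd+1)+4(d+1)\log p-n(d-2)I_\lambda(R;Z)\bigr).$$
Under the product law $\lambda_R\otimes\lambda_Z$ the event $\{R+Z=c\}$ has probability $\sum_s\lambda_R(s)\lambda_Z(c-s)\le\alpha(\lambda_Z)<\tau$. Under $\lambda$ its probability is at least $2\tau$. So the total variation distance between $\lambda$ and $\lambda_R\otimes\lambda_Z$ is at least $\tau$, and by (E3) and Pinsker $I_\lambda(R;Z)\ge2\tau^2$. As $d\ge3$, $n(d-2)I_\lambda(R;Z)\ge2n\tau^2=2n^{3/5}$.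

**Step 5 (summing up).** Sum over the at most $(nd+1)^{p^2}$ matrices $\Lambda$ and the at most $n^4$ pairs $K,K'$, and pass to $A$ by Lemma 2:
$$\mathbb P(\mathcal J)\le n^4\exp\bigl(8d^2\log n+2p^2\log(nd+1)+4(d+1)\log p-2n^{3/5}\bigr)\le e^{-\sqrt n}$$
for large $n$, since $p^2\le4n^{1/2}$ and $d\le n^{1/20}$. $\square$

## 10. The bound for $\beta$ and the end of the proof of Theorem 1

It remains to estimate the probability that (8) holds for all four pairs.

**Step 1 (averaging (11) over the edges).** Choose $A$, and then the four edges as in Section 8. When $A$ is nonsingular and (8) holds for all four pairs, (11) holds. We split according to four possibilities.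

First, $k_1=k_2$. Given $A$, the indices $k_1,k_2$ are independent and uniform, so this has probability $1/n$.

Second, $k_1\ne k_2$ and $\alpha(z)\ge\tau$. For fixed $k_1\ne k_2$, the vector $z$ is nonzero because $Az=e_{k_1}-e_{k_2}\ne0$, and it is annihilated by all rows other than $k_1,k_2$. The law of $A$ is invariant under row permutations, so by the definition of $q$ the probability that $A$ is nonsingular and $\alpha(z)\ge\tau$ is at most $q$. Since $k_1,k_2$ are independent of $A$, averaging over them keeps this bound.

Third, $A\in\mathcal J$, with probability $\mathbb P(\mathcal J)$.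

Fourth, $k_1\ne k_2$, $\alpha(z)<\tau$ and $A\notin\mathcal J$. Fix $A$ and $e_1,e_2,e_2'$, and let $c=r_{i_2}+z_{j_2}$. By (11) the uniform edge $e_1'=(i_1,j_1)$ satisfies $r_{i_1}+z_{j_1}=c$. Now $(Az)_i=0$ for $i\notin K=\{k_1,k_2\}$, and $(r^TA)_j=0$ for $j\notin K'$, where $K'$ is any 2-element set containing $l_1,l_2$. (If $l_1=l_2$, then $r=0$, and any 2-element $K'$ containing $l_1$ works.) As $A\notin\mathcal J$, fewer than $2\tau nd$ of the $nd$ edges satisfy the equation, so the conditional probability is less than $2\tau$.

Together with (10),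
$$\mathbb E[\mathbf 1_{A\notin\mathcal S}\,\rho_A^4]\le\frac1n+q+2\tau+\mathbb P(\mathcal J)=O(n^{-1/5}).$$

**Step 2 (from the fourth moment to $\beta$).** By (9) and Jensen's inequality, $\beta\le\mathbb E[\mathbf 1_{A\notin\mathcal S}\rho_A]\le\bigl(\mathbb E[\mathbf 1_{A\notin\mathcal S}\rho_A^4]\bigr)^{1/4}=O(n^{-1/20})$.

**Step 3 (conclusion).** We have $\eta=2\tau+2d/n=O(n^{-1/5})$ and $q=O(n^{-17/20})$. Inserting these and $\beta=O(n^{-1/20})$ in (7) gives $\mathbb P(\mathcal S)=O(n^{-1/20})$, with absolute constants. This is Theorem 1. By Section 2, Theorem 2 follows: the conjecture is true. $\blacksquare$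

## 11. Three ones per row: equal rows

We prove Theorem 3(b). Let $d=3$. If two rows of $A$ are equal, $A$ is singular, so it suffices to show that this happens with probability at least $c'/n$. By Lemma 1 we already have upper bounds, namely $\mathbb P(F\subset A)\le(6/n)^f$ for $f$ given edges. What we need in addition is a lower bound for the probability that rows $1$ and $2$ both have their ones in columns $1,2,3$. Let $Q=\{1,2\}\times\{1,2,3\}$.

**Step 1 (a typical matrix is spread out near $Q$).** Let $\mathcal G_0$ be the set of $A\in\mathcal M_{n,3}$ such that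

1. the neighborhoods of rows $1$ and $2$ are disjoint from each other and from $\{1,2,3\}$;
2. the neighborhoods of columns $1,2,3$ are pairwise disjoint;
3. $A_{ij}=0$ whenever row $i$ is adjacent to one of the columns $1,2,3$ and column $j$ is adjacent to row $1$ or row $2$.

Condition 1 fails if rows $1,2$ share a column (two edges, $n$ choices) or one of the six entries of $Q$ is $1$; by Lemma 1 this has probability $O(n\cdot n^{-2}+n^{-1})$. Condition 2 fails with probability $O(n\cdot n^{-2})$. Suppose condition 1 holds and condition 3 fails. Then there are edges $(s,j),(i,j),(i,a)$ with $s\le2$, $a\le3$. By condition 1, row $i$, being adjacent to column $a$, is not $1$ or $2$, and column $j$, being adjacent to row $s$, is not $1,2,3$; so the three edges are distinct. There are at most $6n^2$ choices, hence probability $O(n^2\cdot n^{-3})$. All three failures are $O(1/n)$, so $\mathbb P(\mathcal G_0)\ge\frac12$ for large $n$.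

**Step 2 (a map from $\mathcal G_0$ into the matrices containing $Q$).** For $A\in\mathcal G_0$ let $j_1<j_2<j_3$ and $j_1'<j_2'<j_3'$ be the neighbors of rows $1$ and $2$. For $a\in\{1,2,3\}$ let $i_a<i_a'$ be the two smallest neighbors of column $a$. For $a=1,2,3$,
$$\text{remove }(1,j_a),\ (2,j_a'),\ (i_a,a),\ (i_a',a),\qquad\text{add }(1,a),\ (2,a),\ (i_a,j_a),\ (i_a',j_a').$$
By condition 2 the six rows $i_a,i_a'$ are distinct, and by condition 1 none of them is $1$ or $2$. By condition 1 the six columns $j_a,j_a'$ are distinct and none is $1,2,3$. The entries $(1,a),(2,a)$ were $0$ by condition 1, and $(i_a,j_a),(i_a',j_a')$ were $0$ by condition 3. Row sums are preserved: rows $1$ and $2$ lose three ones and gain three, and each $i_a$, $i_a'$ loses one and gains one. So are column sums: column $a$ loses two and gains two, and each $j_a$, $j_a'$ loses one and gains one. So the result $A''$ is in $\mathcal M_{n,3}$ and contains $Q$.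

**Step 3 (lower bound for equal rows).** The matrix $A$ is recovered from $A''$ and the ordered list of the six edges $(i_a,j_a),(i_a',j_a')$ of $A''$. As $A''$ has $3n$ edges, there are at most $(3n)^6$ lists, so $|\mathcal G_0|\le(3n)^6\,|\{A\supset Q\}|$ and
$$\mathbb P(Q\subset A)\ge\tfrac12(3n)^{-6}.$$
By symmetry between the columns, $\mathbb P(R_1=R_2)=\binom n3\mathbb P(Q\subset A)\ge c\,n^{-3}$ for some $c>0$ and large $n$.

**Step 4 (many pairs of rows, and few coincidences).** Let $S_1=\binom n2\mathbb P(R_1=R_2)\ge c''/n$ be the expected number of pairs of equal rows. Let $S_2$ be the sum, over unordered pairs of distinct row-pairs, of the probability that both are pairs of equal rows. If the two row-pairs share a row, three rows are equal. There are $O(n^3)$ choices of rows and $O(n^3)$ of their common columns, and $9$ edges are prescribed, so the contribution is $O(n^3\cdot n^3\cdot n^{-9})$. If the row-pairs are disjoint, their neighborhoods are disjoint, because a common column would contain four ones. There are $O(n^4)$ choices of rows and $O(n^6)$ of columns, and $12$ edges are prescribed,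 so the contribution is $O(n^4\cdot n^6\cdot n^{-12})$. Hence $S_2=O(n^{-2})$. By Bonferroni's inequality,
$$\mathbb P(A\text{ singular})\ge S_1-S_2\ge\frac{c'}n$$
for large $n$. $\blacksquare$
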